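# Nearby critical points with the same rigged Picard–Fuchs system

## A lattice of periods as a fingerprint of a critical point

Attach to an isolated critical point the periods of holomorphic forms over its vanishing cycles. They satisfy a linear differential system, and the integral cycles single out a lattice in the space of solutions. Suppose we know this system and this lattice up to holomorphic changes of basis. Do we then know the critical point up to holomorphic change of coordinates, at least among nearby critical points?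

The natural first guess is yes. A lattice is rigid: only countably many automorphisms preserve it. So if the periods really move when the critical point moves, the class of the pair (system, lattice) ought to move too. This guess is a conjecture in Arnold, Gusein-Zade, Varchenko, Vol. II, §12.2. To test it we need the precise definitions, with the simplest critical points at hand.

Fix $n\ge1$. All critical points are germs $f:(\mathbb C^n,0)\to(\mathbb C,0)$ of holomorphic functions with a critical point of finite multiplicity $\mu$ at $0$. For small $\varepsilon\gg\eta>0$ and $0<|t|<\eta$, let $V_t=f^{-1}(t)\cap B_\varepsilon$ be the Milnor fiber. Then $\tilde H_{n-1}(V_t;\mathbb Z)\cong\mathbb Z^\mu$, and these groups form a bundle over the punctured disc, with monodromy operator $M$.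

**Definition (geometric sections, basis trivializations).** For a holomorphic $n$-form $\omega$ near $0$, the Gelfand–Leray form $\omega/df$ on $V_t$ is the restriction to $V_t$ of any $\psi$ with $df\wedge\psi=\omega$. The geometric section of $\omega$ is $s[\omega](t)=[\omega/df|_{V_t}]\in\tilde H^{n-1}(V_t;\mathbb C)$. Geometric sections form a module over $\mathbb C\{t\}$, with $g(t)\cdot s[\omega]=s[g(f)\omega]$. By Brieskorn and Sebastiani this module is free of rank $\mu$. Forms $\omega_1,\dots,\omega_\mu$ are a basis trivialization if $s[\omega_1],\dots,s[\omega_\mu]$ form a basis of it. Hence two basis trivializations differ by a $\mu\times\mu$ matrix holomorphic and invertible at $t=0$.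

**Definition (Picard–Fuchs system).** For a horizontal family of cycles $\delta(t)\in\tilde H_{n-1}(V_t;\mathbb C)$ put $I_\delta(t)=\left(\int_{\delta(t)}\omega_1/df,\dots,\int_{\delta(t)}\omega_\mu/df\right)$. These vectors are exactly the solutions of a system $dI/dt=A(t)I$, with $A$ holomorphic in a punctured neighborhood of $0$. This is the Picard–Fuchs system of the trivialization.

**Definition (rigged systems).** Let $dI/dt=A(t)I$ be a system with $A$ holomorphic in a punctured neighborhood of $0$, with $\mu$-dimensional space $V$ of multivalued solutions and monodromy $M:V\to V$. A rigging is a lattice $V_{\mathbb Z}\subset V$ of rank $\mu$ with $M(V_{\mathbb Z})=M^{-1}(V_{\mathbb Z})=V_{\mathbb Z}$. For a Picard–Fuchs system the rigging is $V_{\mathbb Z}=\{I_\delta:\delta\in\tilde H_{n-1}(V_t;\mathbb Z)\}$. Rigged systems $(A,V,V_{\mathbb Z})$ and $(A',V',V'_{\mathbb Z})$ are equivalent if on a neighborhood of $0$, including $0$, there is an invertible matrix $Q(t)$ of holomorphic functions with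
$$A'=-Q^{-1}\frac{dQ}{dt}+Q^{-1}AQ,\qquad V_{\mathbb Z}=QV'_{\mathbb Z}.$$
That is, the substitution $I=QI'$ carries one system and its rigging to the other. An equivalence class is called a singularity of rigged systems. The rigged Picard–Fuchs systems of all basis trivializations of $f$ form exactly one class, the Picard–Fuchs singularity of the critical point.

Two germs $f,f'$ are holomorphically equivalent if $f'=f\circ\varphi$ for a germ of biholomorphism $\varphi$ of $(\mathbb C^n,0)$.

The guess, in its local form, reads as follows. Let $F(x,\lambda)$, $\lambda\in(\mathbb C^k,0)$, be any holomorphic family such that each $f_\lambda=F(\cdot,\lambda)$ satisfies $f_\lambda(0)=0$ and has at $0$ a critical point of the same multiplicity $\mu$ as $f_0$. *Then there is a neighborhood $U$ of $0\in\mathbb C^k$ such that for $\lambda,\lambda'\in U$, if $f_\lambda,f_{\lambda'}$ are inequivalent, their Picard–Fuchs singularities are different.*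

## One variable, and nondegenerate points

**Example ($f=x^2$).** Here $V_t=\{\pm\sqrt t\}$, and $\tilde H_0$ is generated by $\delta=[\sqrt t]-[-\sqrt t]$. For $\omega=g(x)\,dx$ with $g=\sum g_kx^k$ we have $\omega/df=g(x)/2x$, so
$$\int_\delta\omega/df=\Big(\sum_k g_{2k}t^k\Big)t^{-1/2}.$$
So $s[g\,dx]=\big(\sum g_{2k}t^k\big)s[dx]$. The module is free of rank $1$, and $g\,dx$ is a basis trivialization iff $g(0)\ne0$. For $dx$ the system is $I'=-\frac1{2t}I$ with rigging $\mathbb Z\,t^{-1/2}$. Other choices multiply both by the holomorphic unit $Q=\sum g_{2k}t^k$.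

**Example ($f=x^{\mu+1}$).** Put $e(\theta)=e^{2\pi i\theta}$ and $\omega_i=x^{i-1}dx$, $1\le i\le\mu$. At the point $e(\frac k{\mu+1})t^{1/(\mu+1)}$ of $V_t$ the function $\omega_i/df$ has the value $\frac1{\mu+1}e(\frac{ki}{\mu+1})\,t^{\frac i{\mu+1}-1}$. So each $\omega_i$ contributes a single power of $t$, with constants that record the cycle. This shape will come back.

For $n=1$ the guess is true, vacuously. A germ of multiplicity $\mu$ is $x^{\mu+1}\cdot\text{unit}=(x\cdot\text{unit}^{1/(\mu+1)})^{\mu+1}$, so all germs of multiplicity $\mu$ are equivalent. For $\mu=1$ and any $n$ it is vacuous as well, by the Morse lemma. A real test needs a family with a modulus, so $n\ge2$. One such family, $x^4+ax^2y^2+y^4$, will pass the test later in the lecture, and by exactly the argument one hopes for. The next one does not pass.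

## The family $x^4+ax^2y^3+y^6$ and the two theorems

Let $n\ge2$ and $m=\frac{n-2}2$, let $x,y,z_3,\dots,z_n$ be the coordinates, and put
$$f_a=x^4+a\,x^2y^3+y^6+\sum_{k=3}^nz_k^2,\qquad |a|<2 .$$

**Theorem 1.** Let $n\ge2$.

1. Each $f_a$ ($|a|<2$) has at $0$ a critical point of multiplicity $15$. The germs $f_a$ and $f_{a'}$ are holomorphically equivalent iff $a'=\pm a$.
2. There is a disc $D\ni0$ such that for all non-empty open $D_1,D_2\subset D$ there are $a\in D_1$, $a'\in D_2$ for which $f_a,f_{a'}$ have the same Picard–Fuchs singularity.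

This refutes the guess for every $n\ge2$. Given a neighborhood $U$ of $0\in\mathbb C$, pick $a_1,a_2\in U\cap D$ with $a_1\ne\pm a_2$, and small discs $D_1\ni a_1$, $D_2\ni a_2$ in $U\cap D$ with $D_1\cap(D_2\cup-D_2)=\emptyset$. Theorem 1 gives $a,a'\in U$ with $a'\neq\pm a$, so $f_a,f_{a'}$ are inequivalent, but their Picard–Fuchs singularities are equal.

**Theorem 2.**

1. The set of pairs $(a,a')\in D\times D$ with equal Picard–Fuchs singularities is dense in $D\times D$. For each fixed $a\in D$, the set of such $a'$ is at most countable.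
2. Let $n=2$. There is a disc $D'\ni0$ such that for $a,a'\in D'$: there is an equivalence of the rigged Picard–Fuchs systems that also respects the intersection forms on the riggings iff $a'=\pm a$, i.e. iff $f_a,f_{a'}$ are equivalent. So in this example the failure comes exactly from forgetting the intersection form.

## Multiplicity and equivalence inside the family

**Step 1: a monomial basis of the local algebra.** This gives the multiplicity and tells us which forms to integrate. Let $J_a$ be the ideal of partial derivatives of $f_a$. It contains all $z_k$. From $f_{a,x}=4x^3+2axy^3$ and $f_{a,y}=3ax^2y^2+6y^5$,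
$$x^3\equiv-\tfrac a2xy^3,\qquad y^5\equiv-\tfrac a2x^2y^2\pmod{J_a}.$$
Hence $x^3y^2\equiv-\frac a2xy^5\equiv\frac{a^2}4x^3y^2$. Since $|a|<2$, this gives $x^3y^2\equiv0$, and then $xy^5\equiv-\frac a2x^3y^2\equiv0$. Further $x^5\equiv-\frac a2x^3y^3\equiv0$ and $y^8\equiv-\frac a2x^2y^5\equiv0$. I claim that the 15 monomials
$$x^{i-1}y^{j-1},\qquad1\le i\le3,\ 1\le j\le5,$$
span the quotient of the ring of germs by $J_a$. Indeed $x^5,y^8,z_k\in J_a$, so monomials in $x,y$ span. A monomial $x^py^q$ outside the list has $p\ge3$, or $p\le2$ and $q\ge5$.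

- If $p\ge3$ and $q\ge2$, it vanishes. If $p\geq 5$, it vanishes. The monomials $x^3,x^3y,x^4,x^4y$ are multiples of $xy^3,xy^4,x^2y^3,x^2y^4$ modulo $J_a$.
- If $1\le p\le2$ and $q\ge5$, it vanishes. If $p=0$, then $y^5,y^6,y^7$ are multiples of $x^2y^2,x^2y^3,x^2y^4$, and $y^q$ vanishes for $q\ge8$.

These congruences hold already in the polynomial ring, so $x^5,y^8,z_k\in J_a$ there and $0$ is the only critical point of $f_a$ in $\mathbb C^n$. The polynomial $f_a$ is weighted homogeneous of degree $1$ with weights $\frac14,\frac16,\frac12$ for $x,y,z_k$. By Milnor–Orlik (Topology 9, 1970) the multiplicity is $\prod(w_k^{-1}-1)=3\cdot5=15$. So the 15 monomials form a basis.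

**Step 2: $a'=\pm a$ is necessary and sufficient for equivalence.** Sufficiency: $f_a(\sqrt{-1}\,x,y,z)=f_{-a}(x,y,z)$. For necessity let $f_a\circ\varphi=f_{a'}$ with $\varphi=(X,Y,Z_3,\dots,Z_n)$. The plan is to show that the variables $z$ do not interfere, and then to compare weighted leading parts.

*Linear parts.* Comparing quadratic parts, $\sum(Z_i^{\rm lin})^2=\sum z_i^2$. The $Z_i^{\rm lin}$ are linearly independent, so the kernel of this quadratic form is $\{Z^{\rm lin}=0\}$. It is also $\{z=0\}$. Hence the $Z_i^{\rm lin}$ depend only on $z$, the matrix $(\partial Z_i/\partial z_j)(0)$ is invertible, and by block triangularity the linear part of $(X,Y)|_{z=0}$ is invertible.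

*Restriction to $z=0$.* Put $h_a=x^4+ax^2y^3+y^6$. On $z=0$ we have $h_{a'}=h_a(X,Y)+\sum Z_i^2$. Since $\partial f_{a'}/\partial z_j=2z_j=0$ there, the chain rule gives
$$0=h_{a,x}(X,Y)\,\partial_{z_j}X+h_{a,y}(X,Y)\,\partial_{z_j}Y+2\sum_iZ_i\,\partial_{z_j}Z_i .$$
The matrix $(\partial_{z_j}Z_i)$ is invertible near $0$. Solving for the $Z_i$ we get $Z_i\in\big(h_{a,x}(X,Y),h_{a,y}(X,Y)\big)\subset\mathfrak m^3$, so $Z_i^2\in\mathfrak m^6$.

*4-jets.* Let $X=\xi_1x+\xi_2y+\dots$ and $Y=\eta_1x+\eta_2y+\dots$ on $z=0$. Comparing 4-jets, $(\xi_1x+\xi_2y)^4=x^4$, so $\xi_2=0$ and $\xi_1^4=1$. By invertibility $\eta_2\ne0$.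

*Weights.* Give $x,y$ the weights $3,2$. Monomials of degree $\ge2$ have weight $\ge4$, so $X=\xi_1x+(\text{weight}\ge4)$ and $Y=\eta_2y+(\text{weight}\ge3)$. The polynomials $h_{a,x},h_{a,y}$ are weighted homogeneous of weights $9$ and $10$, so $h_{a,x}(X,Y)$ and $h_{a,y}(X,Y)$ have weight $\ge9$. Hence $Z_i$ has weight $\ge9$ and $Z_i^2$ has weight $\ge18$. The weight-$12$ part of $h_{a'}=h_a(X,Y)+\sum Z_i^2$ is therefore $h_{a'}(x,y)=h_a(\xi_1x,\eta_2y)$. So $\eta_2^6=1$ and $a'=a\,\xi_1^2\eta_2^3=\pm a$. This proves Theorem 1(1).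

## Periods of $f_a$: a constant system with a moving lattice

Let $E=\frac x4\partial_x+\frac y6\partial_y+\sum\frac{z_k}2\partial_{z_k}$, so $Ef_a=f_a$. Put $X_{a,t}=f_a^{-1}(t)\subset\mathbb C^n$ and $\rho=|x|^8+|y|^{12}+\sum|z_k|^4$. The real scaling $(x,y,z)\mapsto(R^{1/4}x,R^{1/6}y,R^{1/2}z)$, $R>0$, multiplies $f_a$ by $R$ and $\rho$ by $R^2$.

To compare periods for different $a$ we want one fixed lattice of cycles. The lemma replaces small Milnor fibers by global fibers, whose cycles can be transported over all $a$ and $t\ne0$.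

**Lemma 3.** The groups $H_{n-1}(X_{a,t};\mathbb Z)$, $|a|<2$, $t\ne0$, form a local system. For each $a$ and small $|t|$, the inclusion $V_t\subset X_{a,t}$ is an isomorphism on homology.

*Proof.* Let $B\subset\{|a|<2\}$ be compact. The set $X_{a,0}\setminus0$ is smooth. The scaling field is tangent to it and changes $\rho$, so it is transverse to $\{\rho=1\}$. Transversality of the fiber of $f_a$ to $\{\rho=1\}$ at a point is an open condition in $(a,\text{point})$, and it holds on the compact set $\{a\in B,\ \rho=1,\ f_a=0\}$. So there is $\kappa>0$ such that $X_{a,t}$ is transverse to $\{\rho=1\}$ for $a\in B$, $|t|^2\le\kappa$. By scaling, $X_{a,t}$ is transverse to $\{\rho=c\}$ whenever $a\in B$, $c>0$, $|t|^2\le\kappa c$.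

Since $0$ is the only critical point of $f_a$, the fibers with $t\ne0$ are smooth. By Ehresmann's theorem with boundary, for fixed $c$ the sets $X_{a,t}\cap\{\rho\le c\}$, $0<|t|^2\le\kappa c$, form a locally trivial bundle. On $X_{a,t}$ the function $\rho$ is proper and has no critical values $\ge c$ when $|t|^2\le\kappa c$, so $X_{a,t}\cap\{\rho\le c\}\subset X_{a,t}$ is a homotopy equivalence. Taking $c$ large we reach every $t\neq 0$, and different $c$ give compatible transports. This is the first claim.

For the second, choose Milnor radii $\varepsilon_1,\varepsilon_2$ and $c_1,c_2$ with $\{\rho\le c_2\}\subset B_{\varepsilon_2}\subset\{\rho\le c_1\}\subset B_{\varepsilon_1}$, and intersect with $X_{a,t}$, $|t|$ small. This gives inclusions $\mathcal A\to\mathcal B\to\mathcal C\to\mathcal D$. The composite $\mathcal A\to\mathcal C$ is a homology isomorphism by what was just shown, and so is $\mathcal B\to\mathcal D$ because the Milnor fiber does not depend on the radius. So $\mathcal B\to\mathcal C$ is injective and surjective on homology.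 As $\mathcal B=V_t$ and $\mathcal C\subset X_{a,t}$ is a homotopy equivalence, the claim follows. $\square$

Put $H_{\mathbb Z}=H_{n-1}(X_{0,1};\mathbb Z)\cong\mathbb Z^{15}$, identified with $H_{n-1}(X_{a,1};\mathbb Z)$ by transport over the disc of $a$'s. Let $M$ be transport along $t=e^{i\theta}$, $0\le\theta\le2\pi$. Let
$$\omega_{ij}=x^{i-1}y^{j-1}dx\,dy\,dz_3\cdots dz_n\quad(1\le i\le3,\ 1\le j\le5),\qquad\alpha_{ij}=\tfrac i4+\tfrac j6+m,$$
so that $L_E\omega_{ij}=\alpha_{ij}\omega_{ij}$.

Two formulas about periods will be used. Let $\widehat\delta\subset\mathbb C^n\setminus X_{a,t}$ be the Leray tube of circles around a cycle $\delta\subset X_{a,t}$. The residue formula says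
$$\int_\delta\frac{\omega}{df_a}=\frac1{2\pi i}\int_{\widehat\delta}\frac{\omega}{f_a-t},\tag{1}$$
and the tube can be kept fixed while $(a,t)$ varies a little. For an $(n-1)$-form $\xi$ we have $s[df\wedge\xi](t)=[\xi|_{V_t}]$ directly from the definition. Moreover
$$\partial_ts[df\wedge\xi]=s[d\xi].\tag{2}$$
To see this, apply (1): the derivative is $\frac1{2\pi i}\int_{\widehat\delta}\frac{df\wedge\xi}{(f-t)^2}$, and it equals $\frac1{2\pi i}\int_{\widehat\delta}\frac{d\xi}{f-t}$ because $d\big(\frac\xi{f-t}\big)=\frac{d\xi}{f-t}-\frac{df\wedge\xi}{(f-t)^2}$.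

**Lemma 4.** For each $|a|<2$ the $\omega_{ij}$ form a basis trivialization, and $\partial_ts[\omega_{ij}]=\frac{\alpha_{ij}-1}t\,s[\omega_{ij}]$.

*Proof.* Write $f=f_a$. For an $n$-form $\omega$, $0=\iota_E(df\wedge\omega)=f\omega-df\wedge\iota_E\omega$, so
$$f\omega=df\wedge\iota_E\omega.\tag{3}$$
Hence $t\,s[\omega_{ij}]=s[df\wedge\iota_E\omega_{ij}]$. By (2), $\partial_t(t\,s[\omega_{ij}])=s[d\iota_E\omega_{ij}]=s[L_E\omega_{ij}]=\alpha_{ij}s[\omega_{ij}]$. This is the second claim.

For the first claim we show that $s[df\wedge\eta]$ is divisible by $t$ in the module, for every $(n-1)$-form $\eta$. Since $n\ge2$, each monomial $(n-1)$-form is an eigenvector of $L_E$ with eigenvalue $\ge\frac16$. Dividing the series of $\eta$ termwise by these weights we get a convergent $\eta'$ with $L_E\eta'=\eta$. Then by Cartan's formula and (3), applied to $d\eta'$,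
$$df\wedge\eta=df\wedge d(\iota_E\eta')+df\wedge\iota_Ed\eta'=df\wedge d(\iota_E\eta')+f\,d\eta'.$$
The first term has geometric section $[d(\iota_E\eta')|_{V_t}]=0$, so $s[df\wedge\eta]=t\,s[d\eta']$. By Step 1 every $n$-form is a $\mathbb C$-combination of the $\omega_{ij}$ plus some $df\wedge\eta$. So the $s[\omega_{ij}]$ generate the module modulo $t$, hence generate it by Nakayama's lemma. Fifteen generators of a free module of rank $15$ form a basis. $\square$

The algebra was polynomial and global, so the differential equation holds for periods over $X_{a,t}$ for all $t\ne0$. Hence for every $a$ the Picard–Fuchs system is the *same* diagonal system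
$$A=\tfrac1t\,\mathrm{diag}(\alpha_{ij}-1),\qquad I_\delta(t)=\big(c^a_{ij}(\delta)\,t^{\alpha_{ij}-1}\big)_{ij},\qquad c^a_{ij}(\delta)=\int_{\delta\subset X_{a,1}}\frac{\omega_{ij}}{df_a}.$$
Only the rigging $V_{\mathbb Z}(a)=\{I_\delta:\delta\in H_{\mathbb Z}\}$ depends on $a$. The functionals $c^a_{ij}$ form a basis of $H_{\mathbb C}^*$: the $I_\delta$, $\delta\in H_{\mathbb C}$, fill the 15-dimensional solution space, and a linear relation between the $c^a_{ij}$ would confine them to a proper subspace. Continuing around $t=0$,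
$$c^a_{ij}\circ M=e(\alpha_{ij})\,c^a_{ij}.\tag{4}$$

Does the rigging move with $a$? The next lemma shows that two of the functionals move with nonzero speed.

**Lemma 5.** $c^a_{ij}$ is holomorphic in $a$, and $\partial_ac^a_{11}=-\alpha_{11}c^a_{34}$, $\ \partial_ac^a_{12}=-\alpha_{12}c^a_{35}$, with $\alpha_{11},\alpha_{12}>0$.

*Proof.* Holomorphy is clear from (1). Differentiating (1) with the tube fixed,
$$\partial_a\int_\delta\frac\omega{df_a}=-\frac1{2\pi i}\int_{\widehat\delta}\frac{x^2y^3\omega}{(f_a-t)^2}=-\partial_t\int_\delta\frac{x^2y^3\omega}{df_a}.$$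
Now $x^2y^3\omega_{11}=\omega_{34}$ and $\alpha_{34}=\alpha_{11}+1$. So $\partial_ac^a_{11}\,t^{\alpha_{11}-1}=-c^a_{34}\,\partial_tt^{\alpha_{11}}=-\alpha_{11}c^a_{34}t^{\alpha_{11}-1}$. In the same way $x^2y^3\omega_{12}=\omega_{35}$ and $\alpha_{35}=\alpha_{12}+1$. $\square$

## Which lattice automorphisms come from holomorphic substitutions

An equivalence $Q$ sends integral cycles to integral cycles, so it is an automorphism of $H_{\mathbb Z}$ commuting with $M$. Conversely, given such an automorphism, the diagonal form of the system dictates $Q$, and the only question is whether $Q$ has a pole at $0$. This depends on the integer differences among the exponents. The numbers $12(\alpha_{ij}-m)=3i+2j$ are, for $i=1,2,3$ and $j=1,\dots,5$,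
$$5,7,9,11,13;\qquad8,10,12,14,16;\qquad11,13,15,17,19.$$
They lie between $5$ and $19$, so a difference divisible by $12$ is $0$ or $\pm12$. Hence:
$$\text{the only pairs }(k,l)\text{ with }\alpha_k-\alpha_l\in\mathbb Z_{<0}\text{ are }(11,34)\text{ and }(12,35).\tag{5}$$

**Proposition 6.** $f_a,f_{a'}$ have the same Picard–Fuchs singularity iff there is $g\in\mathrm{Aut}(H_{\mathbb Z})$ with $gM=Mg$ and
$$c^a_{11}\circ g\in\mathbb C\,c^{a'}_{11},\qquad c^a_{12}\circ g\in\mathbb C\,c^{a'}_{12}.\tag{6}$$

*Proof.* ($\Leftarrow$) Write $c^a_k\circ g=\sum_lq_{kl}c^{a'}_l$ with $q$ invertible. Since $g$ commutes with $M$, (4) gives $q_{kl}\ne0$ only if $\alpha_k-\alpha_l\in\mathbb Z$. By (5) and (6), the pairs with negative difference have $q_{kl}=0$. So $Q(t)=(q_{kl}t^{\alpha_k-\alpha_l})$ is holomorphic at $0$. It is $q$ conjugated by a diagonal matrix, so $\det Q=\det q\ne0$. It satisfies $Q'=AQ-QA$, i.e. $A=-Q^{-1}Q'+Q^{-1}AQ$. If $I'_\delta$ is the solution for $a'$, then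
$$QI'_\delta=\Big(\sum_lq_{kl}c^{a'}_l(\delta)\,t^{\alpha_k-1}\Big)_k=\big(c^a_k(g\delta)\,t^{\alpha_k-1}\big)_k=I_{g\delta},$$
the solution for $a$. So $QV_{\mathbb Z}(a')=V_{\mathbb Z}(a)$.

($\Rightarrow$) If the classes are equal, the two systems above are equivalent by some $Q$. Then $QI'_\delta=I_{g\delta}$ defines $g\in\mathrm{Aut}(H_{\mathbb Z})$, and $g$ commutes with $M$ because $Q$ is single-valued. Both systems have the matrix $A$, so $Q'=AQ-QA$, hence $Q_{kl}=q_{kl}t^{\alpha_k-\alpha_l}$ with constants $q_{kl}$. Holomorphy forces $q_{kl}=0$ unless $\alpha_k-\alpha_l\in\mathbb Z_{\ge0}$. For $k=11$ (the number $5$) and $k=12$ (the number $7$) the list leaves only $l=k$. Comparing coefficients in $QI'_\delta=I_{g\delta}$ gives $c^a_k\circ g=q_{kk}c^{a'}_k$ for these $k$, which is (6). $\square$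

We now have a picture of two moving lines, spanned by $c^a_{11}$ and $c^a_{12}$, and a countable group acting. The hope of proving the guess is this: the lines move with $a$ by Lemma 5, the group is countable, so nearby parameters should not be identified. Let us see when this hope is justified.

## The quartic $x^4+ax^2y^2+y^4$, where discreteness decides

Take $n=2$ and $k_a=x^4+ax^2y^2+y^4$, $|a|<2$. Modulo its partial derivatives, $x^3\equiv-\frac a2xy^2$ and $y^3\equiv-\frac a2x^2y$, so $x^3y\equiv-\frac a2xy^3\equiv\frac{a^2}4x^3y$. Hence $x^3y\equiv xy^3\equiv0$, then $x^5\equiv y^5\equiv0$, and $x^4,y^4$ are multiples of $x^2y^2$. So the nine monomials $x^{i-1}y^{j-1}$, $1\le i,j\le3$, span, $0$ is the only critical point, and Milnor–Orlik gives multiplicity $3\cdot3=9$. With $E=\frac14(x\partial_x+y\partial_y)$ and $\rho=|x|^8+|y|^8$, the proofs of Lemmas 3 and 4 apply word for word, with $\alpha_{ij}=\frac{i+j}4$. The numbers $4\alpha_{ij}$ run over $2;3,3;4,4,4;5,5;6$, so the only pair with negative integer difference is $(11,33)$.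 The proofs of Lemma 5 and Proposition 6 give $\partial_ac^a_{11}=-\alpha_{11}c^a_{33}$, and: $k_a,k_{a'}$ have the same Picard–Fuchs singularity iff some $g\in\mathrm{Aut}(H_{\mathbb Z})$ commuting with $M$ has $c^a_{11}\circ g\in\mathbb C\,c^{a'}_{11}$.

*For this family the guess holds near $a=0$.* The eigenvalue $-1=e(\alpha_{11})=e(\alpha_{33})$ of $M$ has multiplicity $2$, so $L=\ker(M+1)\subset H_{\mathbb Z}$ has rank $2$. The functionals $c^a_{11}$ and $c^a_{33}$ vanish on the other eigenspaces. The map $T(x,y)=(\sqrt{-1}\,x,y)$ sends $\{k_{-a}=t\}$ to $\{k_a=t\}$. It induces an automorphism $p$ of $H_{\mathbb Z}$, the same one for all $a$ by continuity, and $T^*\omega_{ij}=e(\frac i4)\omega_{ij}$. So $c^a_{11}\circ p=\sqrt{-1}\,c^{-a}_{11}$, and at $a=0$ the functionals $c^0_{11},c^0_{33}$ are eigenvectors with eigenvalues $\pm\sqrt{-1}$. In particular $p$ commutes with $M$ and $p^2=-1$ on $L$. So $L$ is a torsion-free $\mathbb Z[\sqrt{-1}]$-module of rank $1$, hence free, with a $\mathbb Z$-basis $e_1$, $e_2=pe_1$.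

On this basis $c^a_{11}$ is proportional to $(1,\tau(a))$ for $a$ near $0$, where $\tau$ is holomorphic, $\tau(0)=\sqrt{-1}$, and $\tau'(0)\ne0$ because $c^0_{11},c^0_{33}$ are independent on $L$. Since $pe_2=-e_1$, $c^a_{11}\circ p$ is proportional to $(\tau,-1)$, so $\tau(-a)=-1/\tau(a)$. If $g$ acts on $L$ by $\begin{pmatrix}k&l\\k'&l'\end{pmatrix}\in GL_2(\mathbb Z)$ and $c^a_{11}\circ g\in\mathbb C\,c^{a'}_{11}$, then
$$\tau(a')=\frac{l+l'\tau(a)}{k+k'\tau(a)},\qquad|\mathrm{Im}\,\tau(a')|=\frac{|\mathrm{Im}\,\tau(a)|}{|k+k'\tau(a)|^2}.$$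
For $a,a'$ near $0$ the imaginary parts are near $1$, so $|k+k'\tau(a)|$ is bounded, and so is $|l+l'\tau(a)|$. Hence *the integers $k,k',l,l'$ are bounded and only finitely many $g|_L$ occur*. Shrinking the neighborhood, we keep only those that fix $\sqrt{-1}$: these have $|k+k'\sqrt{-1}|=1$ and $l+l'\sqrt{-1}=\sqrt{-1}(k+k'\sqrt{-1})$, so $g|_L\in\{\pm1,\pm p\}$ and $\tau(a')=\tau(a)$ or $\tau(a')=-1/\tau(a)=\tau(-a)$. As $\tau$ is injective near $0$, $a'=\pm a$, and then $k_{a'}$ and $k_a$ are equivalent by $T$.

The decisive sentence is the one in italics: bounded integers are finite in number. For $f_a$ the eigenvalues attached to $c_{11}$ and $c_{12}$ are primitive 12th roots of unity, and the integers are replaced by $\mathbb Z[e(\frac1{12})]$. There the sentence is false: this ring contains $2-\sqrt3$, whose powers are distinct and tend to $0$. Boundedness of all conjugates of an element would still give finiteness. But condition (6) only concerns the eigenvalues $e(\frac5{12}+m)$ and $e(\frac7{12}+m)$, which are complex conjugate. The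 other two primitive 12th roots belong to the numbers $11,11$ and $13,13$, whose differences are $0$, and they impose no condition. So here the first approach breaks down: *countable does not mean discrete*. We now use the lack of discreteness to produce coincidences.

## A congruence subgroup that is dense in $SL_2(\mathbb C)$

**Step 3: the part of the lattice with eigenvalues of order 12.** We want many automorphisms of $(H_{\mathbb Z},M)$. By (4), $M$ is diagonalizable. Put $\zeta=e(\frac5{12}+m)$, a primitive 12th root of unity since $2m\in\mathbb Z$. In the list, the numbers prime to $12$ are $5,17$; $7,19$; $11,11$; $13,13$. Adding $12m\in6\mathbb Z$ permutes the residues $1,5,7,11$ and keeps non-units non-units. So each primitive 12th root of unity is an eigenvalue of multiplicity exactly $2$. Hence $H_{\mathbb Q}=W\oplus W'$ with $W=\ker\Phi_{12}(M)$, $\dim_{\mathbb Q}W=8$, and $W'$ the sum of the other primary parts.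

Let $\mathcal O=\mathbb Z[\zeta]\subset\mathbb C$ and $K=\mathbb Q(\zeta)$. Letting $\zeta$ act as $M$, $W$ becomes a $2$-dimensional $K$-vector space. Choose a $K$-basis $e_1,e_2\in W\cap H_{\mathbb Z}$ and put $\Lambda=\mathcal Oe_1\oplus\mathcal Oe_2\subset H_{\mathbb Z}$. The sublattice $\Lambda\oplus(W'\cap H_{\mathbb Z})$ has finite index in $H_{\mathbb Z}$. Choose $N\ge1$ with $NH_{\mathbb Z}\subset\Lambda\oplus(W'\cap H_{\mathbb Z})$.

**Step 4: the automorphisms $g_\gamma$.** Let
$$\Gamma=\{\gamma\in SL_2(\mathcal O):\gamma\equiv1\bmod N\}.$$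
For $\gamma\in\Gamma$ let $g_\gamma e_j=\sum_i\gamma_{ij}e_i$, $K$-linearly on $W$, and $g_\gamma=\mathrm{id}$ on $W'$. It commutes with $M$. The congruence makes it preserve all of $H_{\mathbb Z}$, not only the sublattice: if $h=w+w'\in H_{\mathbb Z}$ with $w\in W$, $w'\in W'$, then $w\in\frac1N\Lambda$, so $g_\gamma h-h=(\gamma-1)w\in\Lambda\subset H_{\mathbb Z}$. The same holds for $\gamma^{-1}$, and $g_\gamma\in\mathrm{Aut}(H_{\mathbb Z},M)$.

**Lemma 7.** $\Gamma$ is dense in $SL_2(\mathbb C)$, via $\mathcal O\subset\mathbb C$.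

*Proof.* $\mathcal O=\mathbb Z[e(\frac1{12})]$ contains $\sqrt{-1}=e(\frac14)$ and $\sqrt3=e(\frac1{12})+e(-\frac1{12})$. So it contains $(\mathbb Z+\mathbb Z\sqrt3)+\sqrt{-1}(\mathbb Z+\mathbb Z\sqrt3)$, which is dense in $\mathbb C$ because $\mathbb Z+\mathbb Z\sqrt3$ is dense in $\mathbb R$. Hence $N\mathcal O$ is dense in $\mathbb C$. $\Gamma$ contains $\begin{pmatrix}1&b\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\b&1\end{pmatrix}$ for $b\in N\mathcal O$. So the closed subgroup $\overline\Gamma$ contains all elementary matrices over $\mathbb C$, and these generate $SL_2(\mathbb C)$. $\square$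

**Step 5: both moving lines in the same plane.** We translate (6) into row vectors. Let $U_\zeta=\{c\in H_{\mathbb C}^*:c\circ M=\zeta c\}$, of dimension $2$. Its elements vanish on $W'$: a polynomial $P$ with $P(M)=0$ on $W'$ and $P(\zeta)\ne0$ gives $0=c\circ P(M)=P(\zeta)c$ there. They satisfy $c(\beta w)=\beta c(w)$ for $\beta\in\mathcal O$, $w\in W$. Hence $c\mapsto(c(e_1),c(e_2))$ is injective, and by dimension it identifies $U_\zeta$ with row vectors $\mathbb C^2$. For every $K$-linear $P:W\to W$ with matrix $(P_{ij})$, $Pe_j=\sum_iP_{ij}e_i$, extended by $0$ to $W'$, the row of $c\circ P$ is the row of $c$ times $(P_{ij})$. In particular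
$$c\circ g_\gamma\ \longleftrightarrow\ (c(e_1),c(e_2))\,\gamma.\tag{7}$$

By (4), $c^a_{11},c^a_{34}$ form a basis of $U_\zeta$. The functionals $c^a_{12},c^a_{35}$ have eigenvalue $e(\frac7{12}+m)$. For $c\in H_{\mathbb C}^*$ let $\bar c$ be the linear functional with $\bar c(\delta)=\overline{c(\delta)}$ for $\delta\in H_{\mathbb Z}$. Since $-(\frac7{12}+m)\equiv\frac5{12}+m\pmod1$, the functionals $\overline{c^a_{12}},\overline{c^a_{35}}$ also form a basis of $U_\zeta$. Put, as row vectors,
$$u(a)=c^a_{11}\ \ (\text{holomorphic in }a),\qquad v(a)=\overline{c^a_{12}}\ \ (\text{antiholomorphic in }a).$$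
By Lemma 5, $u_a=\partial_au=-\alpha_{11}c^a_{34}$ and $v_{\bar a}=\partial_{\bar a}v=-\alpha_{12}\overline{c^a_{35}}$. So, with $\det$ of a pair of rows,
$$\det(u,u_a)\ne0,\qquad\det(v,v_{\bar a})\ne0\qquad\text{for all }|a|<2.\tag{8}$$

**Lemma 8.** $\det(u(0),v(0))\ne0$.

*Proof.* $T(x,y,z)=(\sqrt{-1}\,x,y,z)$ preserves $f_0$, so it acts on $H_{\mathbb Z}$, and $T^*\omega_{ij}=e(\frac i4)\omega_{ij}$ gives $c^0_{ij}\circ T_*=e(\frac i4)c^0_{ij}$. So $c^0_{11}$ has $T_*$-eigenvalue $\sqrt{-1}$. As $T_*$ is defined over $\mathbb Z$, $\overline{c^0_{12}}$ has $T_*$-eigenvalue $\overline{\sqrt{-1}}=-\sqrt{-1}$. Both are nonzero and the eigenvalues differ, so they are linearly independent. $\square$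

Fix a disc $D\ni0$, contained in $|a|<2$, on which $\det(u,v)\ne0$.

## Two equations in two unknowns

For $\gamma\in\Gamma$, condition (6) with $g=g_\gamma$ says that $\gamma$ carries the line of $u(a)$ to that of $u(a')$ and the line of $v(a)$ to that of $v(a')$. If $a$ is fixed, these are two equations in the one unknown $a'$, and we cannot expect solutions. With both $a$ and $a'$ free they are two equations in two unknowns. So we first solve them with a complex matrix $\gamma_0$, where there is freedom, then make sure that the solution survives small changes of $\gamma$, and finally move $\gamma$ into the dense group $\Gamma$.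

**Step 6: a holomorphic formulation.** Both equations should be holomorphic in $(a,a')$ although $v$ is antiholomorphic, so we conjugate the second one. For $\gamma\in SL_2(\mathbb C)$ put
$$G_\gamma(a,a')=\Big(\det\big(u(a)\gamma,u(a')\big),\ \overline{\det\big(v(a)\gamma,v(a')\big)}\Big).$$
It is holomorphic in $(a,a')\in D^2$ and smooth in all variables including $\gamma$.

**Step 7: an exact solution with a free parameter.** Let $a_1\in D_1$, $a_2\in D_2$. For $\sigma\in\mathbb C^*$ let $\gamma_0$ be the matrix with
$$u(a_1)\gamma_0=\sigma\,u(a_2),\qquad v(a_1)\gamma_0=\sigma'v(a_2),\qquad\sigma\sigma'=\Theta:=\frac{\det(u(a_1),v(a_1))}{\det(u(a_2),v(a_2))}\ne0.$$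
It exists because $u(a_1),v(a_1)$ form a basis. Comparing determinants, $\det\gamma_0=\sigma\sigma'/\Theta=1$. And $G_{\gamma_0}(a_1,a_2)=0$.

**Step 8: nondegeneracy.** We need the differential of $G_{\gamma_0}$ in $(a,a')$ at $(a_1,a_2)$ to be invertible. At $a_k$ ($k=1,2$) write $u_a=l_ku+q_kv$ and $v_{\bar a}=l'_kv+q'_ku$. By (8), $q_k\ne0$ and $q'_k\ne0$. Let $\Delta=\det(u(a_2),v(a_2))$, and write $u_2,v_2$ for $u(a_2),v(a_2)$. The $a$-derivative of the first component is
$$\det(u_a(a_1)\gamma_0,u_2)=\det(l_1\sigma u_2+q_1\sigma'v_2,\ u_2)=-q_1\sigma'\Delta,$$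
and its $a'$-derivative is $\det(\sigma u_2,\,l_2u_2+q_2v_2)=\sigma q_2\Delta$. For the second component, before conjugation, the $\bar a$-derivative is $\det(l'_1\sigma'v_2+q'_1\sigma u_2,\ v_2)=q'_1\sigma\Delta$, and the $\bar a'$-derivative is $\det(\sigma'v_2,\,l'_2v_2+q'_2u_2)=-\sigma'q'_2\Delta$. So the differential and its determinant are
$$\begin{pmatrix}-q_1\sigma'\Delta&\sigma q_2\Delta\\[2pt]\overline{q'_1\sigma\Delta}&-\overline{\sigma'q'_2\Delta}\end{pmatrix},\qquad|\Delta|^2\big(q_1\overline{q'_2}\,|\sigma'|^2-q_2\overline{q'_1}\,|\sigma|^2\big).$$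
Since $|\sigma'|=|\Theta|/|\sigma|$, we can choose $|\sigma|$ with $|q_1q'_2||\Theta|^2\ne|q_2q'_1||\sigma|^4$, and then the determinant is nonzero. The free parameter is really needed: for $a_1=a_2$ and $\sigma=1$ we get $\gamma_0=1$, the zero set of $G_{\gamma_0}$ contains the whole diagonal, and the determinant vanishes.

**Step 9: moving $\gamma$ into $\Gamma$.** By the implicit function theorem, for all $\gamma\in SL_2(\mathbb C)$ near $\gamma_0$, $G_\gamma$ has a zero $(a,a')\in D_1\times D_2$. By Lemma 7 we may take $\gamma\in\Gamma$. By (7), $c^a_{11}\circ g_\gamma\in\mathbb C\,c^{a'}_{11}$ and $\overline{c^a_{12}}\circ g_\gamma\in\mathbb C\,\overline{c^{a'}_{12}}$. Since $g_\gamma$ preserves $H_{\mathbb Z}$, conjugation turns the second into $c^a_{12}\circ g_\gamma\in\mathbb C\,c^{a'}_{12}$. So (6) holds for $g=g_\gamma$, and by Proposition 6 the germs $f_a,f_{a'}$ have the same Picard–Fuchs singularity. This proves Theorem 1(2). $\blacksquare$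

## Density and countability of the coincidences

**Proof of Theorem 2(1).** Density in $D\times D$ is Theorem 1(2), since $D_1\times D_2$ runs over a basis of open sets. Now fix $a\in D$. If the singularities for $a$ and $a'$ are equal, Proposition 6 gives $[u(a')]=[u(a)\circ g]$ in the projective line $\mathbb P(U_\zeta)$ for some $g\in\mathrm{Aut}(H_{\mathbb Z},M)$. This group is countable, so $[u(a')]$ lies in a countable subset of $\mathbb P(U_\zeta)$. By (8), $a'\mapsto[u(a')]$ is a local immersion, so its fibers in $D$ are discrete, hence countable. A countable union of countable sets is countable. $\blacksquare$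

## The intersection form restores discreteness

Let $n=2$, so $m=0$ and $\zeta=e(\frac5{12})$. Let $S$ be the intersection form on $H_{\mathbb Z}$. It gives a form on the rigging by $S(I_\delta,I_{\delta'})=S(\delta,\delta')$. Changing the basis trivialization sends $I_\delta$ to the $I_\delta$ of the same $\delta$, so the form does not depend on the trivialization.

If $a'=\pm a$, the germs are equivalent, $f_{a'}=f_a\circ\varphi$. The biholomorphism carries cycles to cycles preserving $S$, and pulls back a basis trivialization to one with the same periods. So there is an equivalence respecting $S$.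

Conversely, let an equivalence respecting $S$ be given for $a,a'$ near $0$. As in Proposition 6 it gives $g\in\mathrm{Aut}(H_{\mathbb Z},M,S)$ with (6). We must show $a'=\pm a$ once $a,a'$ lie in a small enough disc. The form $S$ will bound $g$ on the eigenspaces that (6) does not see, so we get finiteness as for the quartic. Then arithmetic pins $g$ down.

**Step 10: symmetries at $a=0$.** These diagonalize everything. Let $p,r$ be the actions on $H_{\mathbb Z}$ of $(x,y)\mapsto(\sqrt{-1}\,x,y)$ and $(x,y)\mapsto(x,e(\frac16)y)$, which preserve $f_0$. Then $c^0_{ij}\circ p=e(\frac i4)c^0_{ij}$ and $c^0_{ij}\circ r=e(\frac j6)c^0_{ij}$, so $p,r$ commute and $M=pr$ by (4). Let $w_{ij}$ be the basis of $H_{\mathbb C}$ dual to $c^0_{ij}$, so $pw_{ij}=e(\frac i4)w_{ij}$, $rw_{ij}=e(\frac j6)w_{ij}$. $W_{\mathbb C}$ is spanned by the $w_{ij}$ with $3i+2j$ prime to $12$, i.e. $i$ odd and $3\nmid j$. Its $M$-eigenspaces are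
$$W_\lambda=\langle w_{11},w_{34}\rangle,\ \lambda=e(\tfrac5{12}),\qquad W_{\lambda'}=\langle w_{14},w_{31}\rangle,\ \lambda'=e(\tfrac{11}{12}),$$
and their complex conjugates. Let $h(v,w)=\sqrt{-1}\,S(v,\bar w)$. As $S$ is skew and real, $h$ is Hermitian. It is preserved by $M,p,r,g$. The $w_{ij}$ are pairwise $h$-orthogonal, since they have distinct characters under $(p,r)$.

**Step 11: signs of $h$.** We need to know on which eigenspaces $h$ is definite. Let $X=\{x^4+y^6=1\}$ and let $\bar X$ be its smooth compactification. At infinity put $y=\tau^{-2}$: then $x^2=\pm\sqrt{-1}\,\tau^{-6}(1-\tau^{12})^{1/2}$, so $x=\mathrm{const}\cdot\tau^{-3}(1-\tau^{12})^{1/4}$. For each of the two signs the two square roots are exchanged by $\tau\mapsto-\tau$. So there are two points at infinity, with $x^2\sim\pm\sqrt{-1}\,y^3$ and local parameter $\tau$. The map $H_1(X)\to H_1(\bar X)$ is surjective and preserves $S$, and its kernel is spanned by loops around the punctures. The automorphism $(x,y)\mapsto(\sqrt{-1}\,x,e(\frac16)y)$ inducing $M=pr$ sends $x^2,y^3$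 to $-x^2,-y^3$. So it fixes each puncture, and $M$ is trivial on the kernel. As $M$ has no eigenvalue $1$ on $W_{\mathbb C}$, the map is injective on $W_{\mathbb C}$.

On $X$ we have $4x^3dx+6y^5dy=0$, so the forms
$$\eta_{kl}=x^{k-1}y^{l-1}\frac{dx}{y^5}=-\tfrac32x^{k-1}y^{l-1}\frac{dy}{x^3}$$
are holomorphic on $X$. At infinity they have order $-3(k-1)-2(l-1)-4+10=11-3k-2l$. So $\eta_{kl}$ ($k,l\ge1$) is holomorphic on $\bar X$ if $3k+2l\le11$. Its character under pullback by the two symmetries is $(e(\frac k4),e(\frac l6))$.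

Let $\theta_{ij}\in H^1(\bar X;\mathbb C)$ be the Poincaré dual of the image of $w_{ij}$, for $w_{ij}\in W_{\mathbb C}$. It is nonzero, and its character under pullback is $(e(-\frac i4),e(-\frac j6))$, because pushing a cycle forward is pulling its dual back by the inverse. Each character occurs at most once in $H_1(X)$, hence in its quotient $H_1(\bar X)$ and in $H^1(\bar X)$. If $3i+2j>12$, then $3(4-i)+2(6-j)=24-(3i+2j)\le11$, so $\eta_{4-i,6-j}$ is holomorphic on $\bar X$. It has the same character as $\theta_{ij}$, so $\theta_{ij}$ is proportional to it. If $3i+2j<12$, then $\theta_{ij}$ is proportional to $\overline{\eta_{ij}}$ in the same way. Now $h(w_{ij},w_{ij})$ equals, up to one global sign, $\sqrt{-1}\int\theta_{ij}\wedge\overline{\theta_{ij}}$, and $\sqrt{-1}\int\eta\wedge\bar\eta$ is $>0$ for holomorphic and $<0$ for antiholomorphic $\eta\ne0$. So $h(w_{ij},w_{ij})\neq0$ on $W_{\mathbb C}$, and its sign depends, up to one global sign, only on whether $3i+2j>12$ or $<12$. On $W_\lambda$ the numbers are $5$ and $17$, so $h$ has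 signature $(1,1)$. On $W_{\lambda'}$ they are $11$ and $11$, so $h$ is definite.

**Step 12: finitely many $g|_W$.** Write $c^a_{11}=A(a)c^0_{11}+B(a)c^0_{34}$, possible since all three lie in $U_\zeta$, and put $\psi=B/A$ near $0$. Then $A(0)=1$, $B(0)=0$, and by Lemma 5 $\psi(0)=0$, $\psi'(0)=-\alpha_{11}\ne0$. The line $\ell(a)=\ker(c^a_{11}|_{W_\lambda})$ is spanned by $w_{34}-\psi(a)w_{11}$, and $\ell(0)=\mathbb Cw_{34}$. By (6), $\ker(c^a_{11}\circ g)=\ker c_{11}^{a'}$ on $W_\lambda$, so
$$g\,\ell(a')=\ell(a).\tag{9}$$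
Put $h_1=h(w_{11},w_{11})$ and $h_2=h(w_{34},w_{34})$, of opposite signs. On a closed disc $D'$ around $0$ with $|\psi|$ small, $h(w_{34}-\psi w_{11},w_{34}-\psi w_{11})=h_2+|\psi|^2h_1$ has the sign of $h_2$. The $h$-orthogonal complement of $\ell(a)$ in $W_\lambda$ is spanned by $w_{11}+\overline{\psi}\,\frac{h_1}{h_2}w_{34}$, of $h$-square $h_1(1+|\psi|^2\frac{h_1}{h_2})$, which has the sign of $h_1$. Normalize these two vectors to $|h|=1$ and let $P(a)$ be the matrix with these columns. It is invertible and continuous on $D'$. Since $g$ preserves $h$ and satisfies (9), it also maps $\ell(a')^\perp$ to $\ell(a)^\perp$. So $g|_{W_\lambda}=P(a)\,\mathrm{diag}(\epsilon_1,\epsilon_2)\,P(a')^{-1}$ with $|\epsilon_1|=|\epsilon_2|=1$, and this lies in a compact set independent of $a,a'\in D'$. On $W_{\lambda'}$, $g$ lies in the compact unitary group of the definite form $h$. As $g$ is real, it is determined on the conjugate eigenspaces by conjugation. So $g|_W$ lies in a compact set. It preserves the lattice $W_{\mathbb Z}=W\cap H_{\mathbb Z}$, so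 only finitely many $g|_W$ are possible.

**Step 13: $g|_W$ commutes with $p$ and $r$.** For each of these finitely many $g|_W$ with $g\ell(0)\ne\ell(0)$, (9) fails for all $a,a'$ close enough to $0$. Shrinking $D'$, we may discard them. So $g\ell(0)=\ell(0)$, and $g$ also preserves $\ell(0)^\perp=\mathbb Cw_{11}$ in $W_\lambda$. Hence $gp-pg$ vanishes on $W_\lambda$. On $W$ the operator $P=gp-pg$ is $K$-linear, since $g$ and $p$ commute with $M$. For $c\in U_\zeta$ the functional $c\circ P$ vanishes on $W_\lambda$ and on the other eigenspaces in $W_{\mathbb C}$ (which $P$ preserves and $c$ kills), so $c\circ P=0$ on $W$. By the statement before (7), every row times the matrix of $P$ is $0$, so $P=0$ on $W$. Thus $g|_W$ commutes with $p$ and with $r=p^{-1}M$.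

**Step 14: $W_{\mathbb Z}$ is a free module of rank one.** This turns $g|_W$ into a unit of a ring. By Pham (Bull. SMF 93, 1965), $X$ retracts equivariantly onto the join of the 4th and 6th roots of unity. The reduced $H_1$ of the join is the tensor product of the two reduced $H_0$'s. The group $\tilde H_0$ of the 4th roots of unity is the ideal generated by $p-1$ in $\mathbb Z[p]/(p^4-1)$, isomorphic to $\mathbb Z[p]/(1+p+p^2+p^3)$, and similarly for $r$. So as a $\mathbb Z[p,r]$-module
$$H_{\mathbb Z}\cong\mathbb Z[p]/(1+p+p^2+p^3)\otimes\mathbb Z[r]/(1+r+\dots+r^5).$$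
We have $1+p+p^2+p^3=(p+1)(p^2+1)$ and $1+r+\dots+r^5=(r+1)(r^4+r^2+1)$. On $w_{ij}$, $p^2+1$ is $0$ for $i$ odd and $2$ for $i=2$. Likewise $r^4+r^2+1=(r^2+r+1)(r^2-r+1)$ is $0$ for $3\nmid j$ and $3$ for $j=3$. So $W_{\mathbb Z}$ is the part of $H_{\mathbb Z}$ killed by $p^2+1$ and $r^4+r^2+1$. In $\mathbb Z[p]/((p+1)(p^2+1))$ the kernel of $p^2+1$ is the ideal $(p+1)\cong\mathbb Z[p]/(p^2+1)$, and in the second factor the kernel of $r^4+r^2+1$ is $(r+1)\cong\mathbb Z[r]/(r^4+r^2+1)$. All these groups are free over $\mathbb Z$, so the kernels are compatible with the tensor product. Hence $W_{\mathbb Z}$ is generated by $(p+1)(r+1)$ and is isomorphic to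
$$B=\mathbb Z[p,r]/(p^2+1,\ r^4+r^2+1).$$
By Step 13, $g|_{W_{\mathbb Z}}$ is $B$-linear, so it is multiplication by a unit $b\in B^\times$, and $g\,w_{ij}=b(e(\tfrac i4),e(\tfrac j6))\,w_{ij}$ for $w_{ij}\in W_{\mathbb C}$.

**Step 15: the two components of $b$.** Let $b_1,b_2$ be the images of $b$ in $B/(r^2-r+1)$ and $B/(r^2+r+1)$. Both rings are free over $\mathbb Z$ of rank $4$ and map onto $\mathbb Z[e(\frac1{12})]$ by $p\mapsto\sqrt{-1}$ and $r\mapsto e(\frac16)$, resp. $r\mapsto e(\frac13)$. These maps are onto because $e(\frac14)e(-\frac16)=e(\frac1{12})$ and $e(\frac13)e(-\frac14)=e(\frac1{12})$. As $\mathbb Z[e(\frac1{12})]$ has rank $4$, both rings are isomorphic to it. The conjugates of $b_1$ are the eigenvalues of $g$ on the $w_{ij}$ with $i$ odd, $j\in\{1,5\}$, and those of $b_2$ with $j\in\{2,4\}$. Since $g$ preserves $h$ and $h(w_{ij},w_{ij})\ne0$, they all have absolute value $1$. By Kronecker's theorem $b_1,b_2$ are roots of unity, hence 12th roots of unity. In both rings $p$ has order $4$ and $r^2$ has order $3$, so $b_1=p^{x_1}r^{2y_1}$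 and $b_2=p^{x_2}r^{2y_2}$.

The two components are linked, since they come from one element $b$. In $B/(r^2-r+1,\ r^2+r+1)$ we have $2r=0$, and $r$ is a unit, so $2=0$. This ring is $\mathbb F_4[p]/(p^2+1)$, with $r$ a generator of $\mathbb F_4^*$ and $\mathbb F_4$-basis $1,p$; in it $p^2=1$. Equality of the images of $b_1$ and $b_2$ gives $x_1\equiv x_2\bmod2$ and $y_1\equiv y_2\bmod3$. Since $p^2=-1$ in $B$, writing $x=x_1$, $y=y_1$, we get $b_1=p^xr^{2y}$ and $b_2=\pm p^xr^{2y}$.

On $w_{11}$ we have $p=\sqrt{-1}$, $r=e(\frac16)$, a root of $r^2-r+1$. On $w_{34}$ we have $p=-\sqrt{-1}$, $r=e(\frac46)$, a root of $r^2+r+1$. So the eigenvalues of $g$ on $w_{11}$ and $w_{34}$ are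
$$\beta_1=(\sqrt{-1})^x\,e(\tfrac y3),\qquad\beta_2=\pm(-\sqrt{-1})^x\,e(\tfrac{4y}3),\qquad\frac{\beta_2}{\beta_1}=\pm1.$$

**Step 16: back to the parameter.** We compare $\psi$ at $a$, $a'$ and $-a$. The map $T:(x,y)\mapsto(\sqrt{-1}\,x,y)$ sends $X_{-a,t}$ to $X_{a,t}$ and, by continuity from $a=0$, induces $p$ on $H_{\mathbb Z}$. So $c^a_{11}\circ p=\sqrt{-1}\,c^{-a}_{11}$. The left side is $\sqrt{-1}\,A(a)c^0_{11}-\sqrt{-1}\,B(a)c^0_{34}$, so $\psi(-a)=-\psi(a)$. On the other hand $c^a_{11}\circ g=\beta_1A(a)c^0_{11}+\beta_2B(a)c^0_{34}$ must lie in $\mathbb C\,c^{a'}_{11}$, so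
$$\psi(a')=\frac{\beta_2}{\beta_1}\psi(a)=\pm\psi(a)=\psi(\pm a).$$
As $\psi'(0)\ne0$, $\psi$ is injective near $0$. After a last shrinking of $D'$ we get $a'=\pm a$. This proves Theorem 2(2). $\blacksquare$
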